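\title{A counterexample to the $4/\pi$ conjecture for worst-case GMRES with normal matrices}

\begin{abstract}
For a normal matrix with $n$ distinct nonzero eigenvalues, the worst-case residual norm after $k$ steps of GMRES is the value $M$ of a polynomial min-max problem on the spectrum. On $k+1$ of the eigenvalues the same problem has an explicit solution, and the largest of these explicit values, $B$, is a lower bound for $M$. We disprove the conjecture $M\le\frac4\pi B$ by nine eigenvalues with $k=4$ and $M\ge1.299\,B$. The conjecture fails whenever $k\ge4$, $n\ge k+4$ or $k\ge7$, $n\ge k+3$, and no absolute constant can replace $4/\pi$: the ratio $M/B$ can grow like a power of $k$. In the other direction we prove $M\le\sqrt{(k+1)(n'-k)/n'}\,B$ with $n'=\min(n,2k+1)$, which is sharp for $k=1$.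
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $A\in\mathbb C^{n\times n}$ be a nonsingular normal matrix whose eigenvalues form a set $L=\{\lambda_1,\dots,\lambda_n\}$ of $n$ distinct nonzero complex numbers. Fix $1\le k\le n-1$, and let $\pi_k$ be the set of polynomials $p$ of degree at most $k$ with $p(0)=1$. Started from an initial residual $b$, the GMRES method produces after $k$ steps a residual of Euclidean norm $\min_{p\in\pi_k}\|p(A)b\|$. The \emph{worst-case GMRES residual norm}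
\[
\psi_k(A)=\max_{\|b\|=1}\ \min_{p\in\pi_k}\|p(A)b\|
\]
measures how little $k$ steps can achieve. For $S\subseteq L$ put
\[
M_k(S)=\min_{p\in\pi_k}\ \max_{\lambda\in S}|p(\lambda)| .
\]
If $b=\sum_j\beta_jv_j$ in an orthonormal basis of eigenvectors, then $\|p(A)b\|^2=\sum_j|\beta_j|^2|p(\lambda_j)|^2$, so $\psi_k(A)\le M_k(L)$. For normal $A$ it is known that $\psi_k(A)=M_k(L)$; we recover this in Remark~\ref{rem:psi}. Normality is used only here, and from now on the problem concerns a finite set of points in the plane.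

On $k+1$ points the min-max problem is solved by interpolation. Let $|S|=k+1$, and let $\ell^S_\lambda(z)=\prod_{y\in S\setminus\{\lambda\}}\frac{z-y}{\lambda-y}$, $\lambda\in S$, be the Lagrange basis of $S$. Every $p\in\pi_k$ satisfies $1=p(0)=\sum_\lambda\ell^S_\lambda(0)p(\lambda)\le\max_S|p|\cdot\sum_\lambda|\ell^S_\lambda(0)|$. The values of $p$ on $S$ can be prescribed freely subject to this one linear condition, and equality holds when they have a common modulus and make every term $\ell^S_\lambda(0)p(\lambda)$ positive. Hence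
\begin{equation}\label{eq:explicit}
\frac1{M_k(S)}=\Lambda(S):=\sum_{\lambda\in S}|\ell^S_\lambda(0)|=\sum_{\lambda\in S}\ \prod_{y\in S\setminus\{\lambda\}}\frac{|y|}{|y-\lambda|}.
\end{equation}
Since $M_k(S)\le M_k(L)$, the number
\[
B_k(L)=\max_{S\subseteq L,\ |S|=k+1}M_k(S)
\]
is an explicit lower bound for $\psi_k(A)$, and one asks how much it can lose. Two facts are known: $M_k(L)\le\sqrt{(k+1)(n-k)}\,B_k(L)$ for all $L$, and $M_k(L)=B_k(L)$ when all points of $L$ are real. The problem posed in \cite{source} is to prove or disprove that for every $L$ and $k$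
\begin{equation}\label{eq:conj}
B_k(L)\ \le\ M_k(L)\ \le\ \frac4\pi\,B_k(L),
\end{equation}
that is, that some $(k+1)$-point subset $S$ always satisfies $M_k(L)\le\frac4\pi M_k(S)$. Let
\[
\rho(n,k)=\sup_L\frac{M_k(L)}{B_k(L)},
\]
the supremum over all sets $L$ of $n$ distinct nonzero points; the conjecture says $\rho(n,k)\le4/\pi$. The following example shows why $4/\pi$ is a natural guess.

\begin{example}\label{ex:roots}
Let $N\ge3$, let $L$ be the set of $N$th roots of unity, and let $k=N-2$. Every $p\in\pi_k$ has $\frac1N\sum_{\lambda\in L}p(\lambda)=p(0)=1$, so $\max_L|p|\ge1$, and $p=1$ gives $M_k(L)=1$. Differentiating $z^N-1$ at a root $\lambda$ gives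
\begin{equation}\label{eq:prodN}
\prod_{y\in L\setminus\{\lambda\}}|\lambda-y|=N .
\end{equation}
For $S=L\setminus\{y_0\}$, the term of $\lambda$ in \eqref{eq:explicit} is therefore $|\lambda-y_0|/N$, and $1/B_k(L)$ equals
\[
\kappa_N:=\frac1N\sum_{a=0}^{N-1}\bigl|1-e^{2\pi ia/N}\bigr|=\frac2N\sum_{a=0}^{N-1}\sin\frac{\pi a}N=\frac2N\operatorname{Im}\frac{2}{1-e^{\pi i/N}}=\frac2N\cot\frac\pi{2N}.
\]
Thus $\rho(N,N-2)\ge\kappa_N$, where $\kappa_3=\frac2{\sqrt3}$, $\kappa_4=\frac{1+\sqrt2}2$, $\kappa_6=\frac{2+\sqrt3}3$. Since $\cot x<1/x$ and $x\cot x\to1$ as $x\to 0$, we have $\kappa_N<4/\pi$ and $\kappa_N\to4/\pi$.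
\end{example}

So no constant below $4/\pi$ can work, and \eqref{eq:conj} says that nothing is worse than the regular polygons. The number $\kappa_N$ compares the mean distance from the vertices of a regular $N$-gon to one vertex with their distance $1$ to the center. The conjecture fails because this loss can be incurred at several scales at once, and the losses multiply. Replacing each vertex of a triangle by a small triangle already gives almost $\kappa_3^2=\frac43>\frac4\pi$.

\begin{theorem}[a counterexample]\label{thm:nine}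
Let $\theta=e^{2\pi i/3}$, $R=1000$, $\varepsilon=10^{-3}$, and $L=\{R+\theta^a+\varepsilon\theta^b:\ a,b\in\{0,1,2\}\}$, so that $n=9$. For $k=4$,
\[
M_4(L)\ \ge\ 1.299\,B_4(L)\ >\ \tfrac4\pi\,B_4(L).
\]
\end{theorem}

Hence \eqref{eq:conj} is false, for instance for the diagonal matrix with these nine entries.

\begin{theorem}[range of failure]\label{thm:range}
We have $\rho(n,k)>4/\pi$ whenever $k\ge4$, $n\ge k+4$, and whenever $k\ge7$, $n\ge k+3$.
\end{theorem}

\begin{theorem}[no absolute constant]\label{thm:growth}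
For $N\ge3$, $t\ge1$, $n=N^t$ and $k=\frac{N-2}{N-1}(n-1)$ we have $\rho(n,k)\ge\kappa_N^{\,t}$. Consequently $\rho_k:=\sup_n\rho(n,k)$ satisfies, for all $k\ge1$,
\[
2(\sqrt2-1)\,k^{\gamma}\ \le\ \rho_k\ \le\ \frac{k+1}{\sqrt{2k+1}},\qquad\gamma=\log_4\frac{1+\sqrt2}2\approx0.1358 .
\]
\end{theorem}

The upper bound here comes from the next theorem, which improves the known factor $\sqrt{(k+1)(n-k)}$ to $\sqrt{(k+1)(n-k)/n}$ and bounds it independently of $n$.

\begin{theorem}[upper bound]\label{thm:upper}
For all $L$ and $1\le k\le n-1$,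
\[
M_k(L)\le\sqrt{\frac{(k+1)(n'-k)}{n'}}\;B_k(L),\qquad n'=\min(n,2k+1).
\]
In particular $M_k(L)\le\frac{k+1}{\sqrt{2k+1}}B_k(L)$. For $k=1$ and every $n\ge3$ the resulting constant is best possible: $\rho(n,1)=2/\sqrt3$. The inequality \eqref{eq:conj} is true for $k=1$, for $k=n-1$, and for $(n,k)=(4,2)$ and $(5,3)$.
\end{theorem}

For $n=k+2$ the question becomes one of plane geometry: join weighted points by a star, and compare the cheapest star centered at one of the points with the cheapest star with a free center (a Steiner star).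

\begin{proposition}[the case $n=k+2$]\label{prop:star}
Let $\sigma$ be the supremum of $\min_jF(\mu_j)/\min_{s\in\mathbb C}F(s)$ over all functions $F(s)=\sum_j\alpha_j|s-\mu_j|$ with finitely many (at least two) distinct $\mu_j\in\mathbb C$ and $\alpha_j>0$. Then $\sup_k\rho(k+2,k)=\sigma$.
\end{proposition}

We do not decide whether $\rho(n,k)\le4/\pi$ for $k=2$, $n\ge5$; for $k=3$, $n\ge6$; for $n-k=2$, $k\ge4$; and for $n-k=3$, $k\in\{4,5,6\}$. By Example~\ref{ex:roots} and Theorem~\ref{thm:upper}, $4/\pi\le\sigma\le\sqrt2$, so \eqref{eq:conj} holds for all pairs with $n-k=2$ exactly when $\sigma=4/\pi$. The growth exponent of $\rho_k$, between $\gamma$ and $1/2$, is not determined here either.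

\section{Duality: free zeros and zeros confined to $L$}\label{sec:dual}

To show that $M_k(L)$ is large we must bound $\max_L|p|$ from below for all $p\in\pi_k$ at once. The tool is a formula expressing $p(0)$ through the values of $p$ on $L$, like the mean over the roots of unity in Example~\ref{ex:roots}. Call $\nu=(\nu_\lambda)_{\lambda\in L}$ a \emph{representing vector} if $q(0)=\sum_\lambda\nu_\lambda q(\lambda)$ for all polynomials $q$ of degree at most $k$, and write $\|\nu\|_1=\sum_\lambda|\nu_\lambda|$. For a finite set $X$ let $W_X(z)=\prod_{x\in X}(z-x)$, so that $|W_X'(x)|$ is the product of the distances from $x\in X$ to the other points of $X$. Throughout,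
\[
m=n-1-k
\]
is the number of points of $L$ that a $(k+1)$-point subset omits.

\begin{lemma}\label{lem:dual}
\begin{itemize}
\item[(a)] Every representing vector satisfies $1/M_k(L)\le\|\nu\|_1$.
\item[(b)] The representing vectors are exactly the vectors
\[
\nu^P_\lambda=\frac{W_L(0)\,P(\lambda)}{(0-\lambda)\,W_L'(\lambda)},\qquad \deg P\le m,\quad P(0)=1 .
\]
\item[(c)] If $Z\subset L$, $|Z|=m$, and $P(z)=\prod_{y\in Z}(1-z/y)$, then $\|\nu^P\|_1=1/M_k(L\setminus Z)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $p\in\pi_k$ we have $1=p(0)\le\max_L|p|\cdot\|\nu\|_1$.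

(b) If $\deg q\le k$, then $\deg(qP)\le n-1$, so $qP$ equals its Lagrange interpolant on $L$, whose basis polynomials are $W_L(z)/((z-\lambda)W_L'(\lambda))$. Evaluating at $0$ gives $q(0)=\sum_\lambda\nu^P_\lambda q(\lambda)$. Conversely, the representing vectors solve $k+1$ linear equations in $n$ unknowns (take $q=1,z,\dots,z^k$), which are independent because the points are distinct and $n\ge k+1$. So they form an affine space of dimension $m$. The admissible $P$ also form an affine space of dimension $m$, and the affine map $P\mapsto\nu^P$ is injective: since $W_L(0)\ne0$, the vector $\nu^P$ determines $P$ at $n>m$ points. Hence the map is onto.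

(c) The vector $\nu^P$ is supported on $S=L\setminus Z$. Testing with $q=\ell^S_\lambda$ gives $\nu^P_\lambda=\ell^S_\lambda(0)$, and \eqref{eq:explicit} applies.
\end{proof}

The bound (a) is attained. The proof uses two facts from convexity in $\mathbb R^d$: a compact convex set not containing $0$ lies in an open half-space $\{\varphi<0\}$ with $\varphi$ linear, and every point of the convex hull of a set is a convex combination of at most $d+1$ of its points (Carath\'eodory's theorem). Since $n\ge k+1$, the quantity $\max_L|p|$ is a norm on polynomials of degree at most $k$; so an extremal $p^*\in\pi_k$ exists and $M_k(L)>0$.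

\begin{lemma}[extremal weights]\label{lem:weights}
Let $M=M_k(L)$ and let $p^*\in\pi_k$ be extremal. There are a set $E\subseteq L$ with $k+1\le|E|\le\min(n,2k+1)$ and weights $w_\lambda>0$, $\sum_Ew_\lambda=1$, such that $|p^*|=M$ on $E$ and
\begin{equation}\label{eq:orth}
\sum_{\lambda\in E}w_\lambda\overline{p^*(\lambda)}\,\lambda^l=0,\qquad1\le l\le k .
\end{equation}
The vector $\nu_\lambda=M^{-2}w_\lambda\overline{p^*(\lambda)}$, extended by $0$ off $E$, is representing with $\|\nu\|_1=1/M$, and $\min_{p\in\pi_k}\sum_Ew_\lambda|p(\lambda)|^2=M^2$.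
\end{lemma}

\begin{proof}
Let $L^*=\{\lambda\in L:|p^*(\lambda)|=M\}$ and consider the vectors $(\overline{p^*(\lambda)}\lambda^l)_{l=1}^k\in\mathbb C^k\cong\mathbb R^{2k}$ for $\lambda\in L^*$. Suppose that $0$ is not in their convex hull. A real-linear functional on $\mathbb C^k$ has the form $v\mapsto\operatorname{Re}\sum_lh_lv_l$, so separation gives $h(z)=\sum_{l=1}^kh_lz^l$ with $\operatorname{Re}(\overline{p^*}h)<0$ on $L^*$. For small $\tau>0$ we get $|p^*+\tau h|^2=M^2+2\tau\operatorname{Re}(\overline{p^*}h)+\tau^2|h|^2<M^2$ on $L^*$, while $|p^*+\tau h|<M$ persists on $L\setminus L^*$. As $p^*+\tau h\in\pi_k$, this contradicts extremality. So $0$ is in the convex hull, and Carath\'eodory's theorem in $\mathbb R^{2k}$ gives $E\subseteq L^*$ with at most $2k+1$ points and positive weights satisfying \eqref{eq:orth}.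

For $\deg q\le k$, \eqref{eq:orth} kills all terms of $q$ but the constant one: $\sum_Ew_\lambda\overline{p^*(\lambda)}q(\lambda)=q(0)\sum_Ew_\lambda\overline{p^*(\lambda)}$. With $q=p^*$ the left side is $M^2$, so the last sum equals $M^2$ and $\nu$ is representing; its norm is $M^{-2}\sum_Ew_\lambda M=1/M$. If $|E|\le k$, then $q(z)=\prod_{\lambda\in E}(1-z/\lambda)$ has degree at most $k$, vanishes on $E$ and has $q(0)=1$, which is impossible for a representing vector supported on $E$. Finally, with $\langle f,g\rangle=\sum_Ew_\lambda f(\lambda)\overline{g(\lambda)}$, every $p\in\pi_k$ differs from $p^*$ by a combination of $z,\dots,z^k$, which is orthogonal to $p^*$ by \eqref{eq:orth}; hence $\langle p,p\rangle\ge\langle p^*,p^*\rangle=M^2$.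
\end{proof}

\begin{remark}\label{rem:psi}
The unit vector $b$ with coordinates $\sqrt{w_\lambda}$ on $E$ and $0$ off $E$ in the eigenvector basis has $\min_{p\in\pi_k}\|p(A)b\|=M$ by the last assertion. This proves $\psi_k(A)=M_k(L)$.
\end{remark}

The two lemmas put $M_k(L)$ and $B_k(L)$ on the same footing:
\begin{equation}\label{eq:both}
\frac1{M_k(L)}=\min_{\deg P\le m,\ P(0)=1}\|\nu^P\|_1,\qquad\frac1{B_k(L)}=\min_{P\text{ has $m$ distinct zeros in }L}\|\nu^P\|_1 .
\end{equation}
The ratio $M_k(L)/B_k(L)$ is the price of confining the $m$ zeros of $P$ to the set $L$.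

\begin{example}[one zero]\label{ex:star}
Let $m=1$, that is $n=k+2$, and $P(z)=1-sz$ with $s\in\mathbb C$. With $\mu_j=1/\lambda_j$ we get $\nu^P_{\lambda_j}=\frac{W_L(0)}{W_L'(\lambda_j)}(s-\mu_j)$, so $\|\nu^P\|_1=|W_L(0)|F(s)$ for $F(s)=\sum_j\alpha_j|s-\mu_j|$ and $\alpha_j=1/|W_L'(\lambda_j)|$. The zero of $P$ is $\lambda_j$ when $s=\mu_j$. By \eqref{eq:both},
\[
\frac{M_k(L)}{B_k(L)}=\frac{\min_jF(\mu_j)}{\min_sF(s)}\le\sigma .
\]
For the $N$th roots of unity all $\alpha_j$ equal $1/N$, and $F(0)=1$, $F(\mu_j)=\kappa_N$: the free zero chooses the center of the polygon, and the confined zero must choose a vertex.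
\end{example}

\section{Sets far from the origin and the nine-point example}\label{sec:nine}

The origin plays a special role in $\|\nu^P\|_1$, which obscures the geometry. If $L=R+X$ with $X$ fixed and $R$ large, all moduli $|\lambda|$ are nearly equal to $R$ and only the mutual distances of the points matter. Let $X$ be a set of $n$ distinct points with $0\notin R+X$, and let $Q$ have degree at most $m$ and $Q(-R)\ne0$. Lemma~\ref{lem:dual}(a),(b) with $P(z)=Q(z-R)/Q(-R)$, and formula \eqref{eq:explicit} for $S\subseteq X$, $|S|=k+1$, read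
\begin{align}
\frac1{M_k(R+X)}&\le\sum_{x\in X}\frac{|W_X(-R)|}{|R+x|\,|Q(-R)|}\cdot\frac{|Q(x)|}{|W_X'(x)|},\label{eq:shiftM}\\
\frac1{M_k(R+S)}&=\sum_{x\in S}\ \prod_{y\in S\setminus\{x\}}\frac{|R+y|}{|x-y|}.\label{eq:shiftS}
\end{align}
This suggests the functional
\[
\Phi_X(P)=\sum_{x\in X}\frac{|P(x)|}{|W_X'(x)|},
\]
which is positive when $P\ne0$ has degree below $n$. Recall that $W_Z$ is the monic polynomial with zero set $Z$, and define
\[
\rho_\infty(n,k)=\sup_{X,\,Q}\ \frac{\min_{Z\subset X,\ |Z|=m}\Phi_X(W_Z)}{\Phi_X(Q)},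
\]
where $X$ runs over the sets of $n$ distinct points and $Q$ over the monic polynomials of degree $m$.

\begin{lemma}\label{lem:infinity}
$\rho(n,k)\ge\rho_\infty(n,k)$.
\end{lemma}

\begin{proof}
Fix $X$ and $Q$ and let $R\to\infty$. The first fraction in \eqref{eq:shiftM} is $R^{n-1-m}(1+o(1))=R^k(1+o(1))$, so $\limsup R^{-k}/M_k(R+X)\le\Phi_X(Q)$. For $S=X\setminus Z$, \eqref{eq:shiftS} gives $R^{-k}/M_k(R+S)\to\sum_{x\in S}\prod_{y\in S\setminus\{x\}}|x-y|^{-1}$. This limit is $\Phi_X(W_Z)$, because $W_X'(x)=W_Z(x)\prod_{y\in S\setminus\{x\}}(x-y)$ for $x\in S$ and $W_Z=0$ on $Z$. There are finitely many $Z$, so $R^{-k}/B_k(R+X)\to\min_Z\Phi_X(W_Z)$. Divide.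
\end{proof}

We now look for a set $X$ on which $m$ free zeros do much better than $m$ zeros chosen from $X$. Let $X=\{\theta^a+\varepsilon\theta^b\}$ consist of three \emph{clusters}, small triangles of radius $\varepsilon$ centered at the vertices $\theta^a$ of a large one, and let $m=4$, so $k=4$ (Figure~\ref{fig:nine}). To leading order as $\varepsilon\to0$, $|W_X'|$ takes the same value $(\sqrt3\varepsilon)^2(\sqrt3)^6$ at all nine points, so we compare the sums $\sum_x|P(x)|$.

Put the free zeros at the centers of all four triangles: $Q(x)=x(x^3-1)$. A point of $X$ has distance $\varepsilon$ to the center of its cluster, about $\sqrt3$ to the two other cluster centers, and about $1$ to the origin, so the sum is about $9\cdot3\varepsilon=27\varepsilon$. Now confine the zeros to $X$. If a cluster receives no zero, $|W_Z|$ has order $1$ there, far more than $\varepsilon$. So two clusters receive one zero and the third receives two. In a cluster with one zero, the distances to that zero are $0,\sqrt3\varepsilon,\sqrt3\varepsilon$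 instead of $\varepsilon,\varepsilon,\varepsilon$: a loss of $\kappa_3$. The fourth zero sits near a vertex of the large triangle, at distances about $0,\sqrt3,\sqrt3$ from the clusters instead of $1,1,1$: another loss of $\kappa_3$. The sum is about $4\cdot\sqrt3\varepsilon\cdot(\sqrt3)^3=36\varepsilon$, and $36/27=\kappa_3^2=4/3$. It remains to control the errors for the stated $R$ and $\varepsilon$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\foreach \a in {0,120,240} {
  \foreach \b in {0,120,240} { \fill (\a:1) ++(\b:0.3) circle (1.3pt); }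
  \node at (\a:1) {\small$\times$};
}
\node at (0,0) {\small$\times$};
\begin{scope}[xshift=3.8cm]
\foreach \a in {0,120,240} {
  \foreach \b in {0,120,240} { \fill (\a:1) ++(\b:0.3) circle (1.3pt); }
  \draw (\a:1) ++(\a:0.3) circle (3.2pt);
}
\draw (0:1) ++(120:0.3) circle (3.2pt);
\end{scope}
\end{tikzpicture}
\caption{The nine points $\theta^a+\varepsilon\theta^b$, drawn with $\varepsilon$ enlarged. Left: four free zeros (crosses), at the centers of the three small triangles and of the large one. Right: four zeros confined to the set (circled); each small triangle has one at a vertex, and the fourth lies in one of the small triangles.}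
\label{fig:nine}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:nine}]
Here $L=R+X$. Distances within a cluster are exactly $\sqrt3\,\varepsilon$, distances between clusters lie in $[\sqrt3-2\varepsilon,\sqrt3+2\varepsilon]$, and $R_-\le|R+x|\le R_+$ for $x\in X$, where $R_\pm=R\pm(1+\varepsilon)$.

\emph{Lower bound for $M_4(L)$.} Apply \eqref{eq:shiftM} with $Q(x)=x(x^3-1)$. We have $|Q(-R)|=R(R^3+1)\ge R^4$ and $|W_X(-R)|/|R+x|\le R_+^8$. For $x=\theta^a+\varepsilon\theta^b$ we have $|x|\le1+\varepsilon$ and $x^3=(1+\varepsilon\theta^{b-a})^3$, so $|x^3-1|\le(1+\varepsilon)^3-1\le3\varepsilon(1+\varepsilon)^2$ and $|Q(x)|\le3\varepsilon(1+\varepsilon)^3$. Finally $|W_X'(x)|\ge3\varepsilon^2(\sqrt3-2\varepsilon)^6$. Summing nine terms,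
\[
\frac1{M_4(L)}\le\frac{R_+^8}{R^4}\cdot\frac{9(1+\varepsilon)^3}{\varepsilon(\sqrt3-2\varepsilon)^6}.
\]

\emph{Upper bound for $B_4(L)$.} A five-point set $S\subset X$ meets the clusters in $(2,2,1)$, $(3,1,1)$ or $(3,2,0)$ points, up to order. We keep some of the terms of \eqref{eq:shiftS}, each of which has numerator at least $R_-^4$. In the case $(2,2,1)$, each of the four points in the clusters met twice has one neighbor at distance $\sqrt3\varepsilon$ and three at distance at most $\sqrt3+2\varepsilon$, so
\begin{equation}\label{eq:B4}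
\frac1{M_4(R+S)}\ge\frac{4R_-^4}{\sqrt3\,\varepsilon(\sqrt3+2\varepsilon)^3}.
\end{equation}
In the other two cases, the three points of the full cluster give $1/M_4(R+S)\ge3R_-^4/(3\varepsilon^2(\sqrt3+2\varepsilon)^2)$, which is at least the right side of \eqref{eq:B4} because $\sqrt3(\sqrt3+2\varepsilon)\ge4\varepsilon$. So the right side of \eqref{eq:B4} is a lower bound for $1/B_4(L)$.

\emph{Conclusion.} Dividing the two bounds and using $\frac4{9\sqrt3}(\sqrt3)^{6-3}=\frac43$,
\[
\frac{M_4(L)}{B_4(L)}\ge\frac43\cdot\frac{(R_-/R)^4}{(R_+/R)^8}\cdot\frac{(1-2\varepsilon/\sqrt3)^6}{(1+2\varepsilon/\sqrt3)^3(1+\varepsilon)^3}.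
\]
Here $(1+\varepsilon)/R=0.001001$ and $2\varepsilon/\sqrt3<0.0011548$. By $1/(1+x)\ge1-x$ and $\prod(1-x_i)\ge1-\sum x_i$ for $x,x_i\in[0,1]$, the right side is at least
\[
\tfrac43\bigl(1-12(0.001001)-9(0.0011548)-0.003\bigr)>\tfrac43(0.9745)>1.299,
\]
while $4/\pi<1.2733$.
\end{proof}

\section{Polygons at many scales}\label{sec:tree}

We iterate the construction: $N$-gons replace triangles, and $t$ scales replace two. The free zeros go to the centers of all polygons. The new difficulty is that $Z$ can be distributed over the scales in many ways, and a deficit of zeros at one scale might be paid for by a surplus at another. A counting argument on a tree shows that along enough branches $Z$ must imitate the free zeros, with the center of each polygon replaced by a vertex.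

\begin{proposition}\label{prop:tree}
For $N\ge3$, $t\ge1$, $n=N^t$ and $k=\frac{N-2}{N-1}(n-1)$ we have $\rho_\infty(n,k)\ge\kappa_N^{\,t}$.
\end{proposition}

The hypothesis $N\ge3$ makes $k\ge1$ and $\kappa_N>1$; for $N=2$ the formulas give $k=0$ and $\kappa_2=1$.

\begin{proof}
\emph{The tree.} Let $\zeta=e^{2\pi i/N}$ and let $\delta>0$ be small; all error terms refer to $\delta\to0$. A \emph{node of level $l$}, $0\le l\le t$, is a word $u=(a_1,\dots,a_l)$ in the letters $0,\dots,N-1$, with \emph{center} $x_u=\sum_{s\le l}\delta^s\zeta^{a_s}$. The root is the empty word, with center $0$; the children of $u$ are the words $(u,b)$; the subtree of $u$ consists of $u$ and all its extensions; the leaves are the nodes of level $t$. Let $X$ be the set of centers of the leaves, and identify a leaf with its center. (For $N=3$, $t=2$ this is the nine-point set with $\varepsilon=\delta$, scaled by $\delta$.) For a leaf $x=(a_1,\dots,a_t)$ let $u_l(x)=(a_1,\dots,a_l)$. For $0\le l<t$, looking at the first term that does not cancel gives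
\begin{equation}\label{eq:dist}
|x-x_{u_l(x)}|=\delta^{l+1}(1+O(\delta)),\qquad|x-x_v|=\delta^{l+1}\bigl(|\zeta^{a_{l+1}}-\zeta^b|+O(\delta)\bigr)
\end{equation}
for every node $v$ in the subtree of a child $(u_l(x),b)$ with $b\ne a_{l+1}$. In particular the $n=N^t$ leaves are distinct. Such a subtree contains $N^{t-l-1}$ leaves, so \eqref{eq:dist} and \eqref{eq:prodN} give $|W_X'(x)|=\Omega(1+o(1))$ with $\Omega=\prod_{l=0}^{t-1}(N\delta^{(l+1)(N-1)})^{N^{t-l-1}}$, the same for all leaves. As before, it suffices to compare the sums $\sum_x|P(x)|$.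

The subtree of a node of level $l$ contains $m_l=\sum_{j=0}^{t-1-l}N^j$ non-leaf nodes. Thus $m_t=0$, $m_l=1+Nm_{l+1}$, and $m_0=\frac{n-1}{N-1}=n-1-k=m$; this is how $k$ was chosen. We use twice the identity
\begin{equation}\label{eq:abel}
\sum_{l=0}^{t-1}(l+1)(y_l-y_{l+1})=\sum_{l=0}^{t-1}y_l-t\,y_t .
\end{equation}

\emph{Free zeros.} Let $Q(z)=\prod_v(z-x_v)$ over the $m$ non-leaf nodes $v$. Fix a leaf $x$. Each non-leaf node is either some $u_l(x)$ or lies in the subtree of exactly one child $(u_l(x),b)$, $b\ne a_{l+1}$. For given $l$ these are $1+(N-1)m_{l+1}=m_l-m_{l+1}$ nodes, and by \eqref{eq:dist} and \eqref{eq:prodN} the product of their distances to $x$ is $\delta^{(l+1)(m_l-m_{l+1})}N^{m_{l+1}}(1+o(1))$. By \eqref{eq:abel},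
\[
|Q(x)|=C\delta^{e}(1+o(1)),\qquad C=\prod_{l=0}^{t-1}N^{m_{l+1}},\qquad e=\sum_{l=0}^{t-1}m_l,
\]
and so $\sum_x|Q(x)|=N^tC\delta^e(1+o(1))$.

\emph{Confined zeros: orders of magnitude.} Fix a set $Z$ of $m$ leaves, regarded as words; there are finitely many such sets, independently of $\delta$. Let $z_u$ be the number of elements of $Z$ in the subtree of $u$. For a leaf $x\notin Z$, exactly $z_{u_l(x)}-z_{u_{l+1}(x)}$ elements of $Z$ first differ from $x$ in letter $l+1$. By \eqref{eq:dist}, \eqref{eq:abel} and $z_x=0$, the value $|W_Z(x)|$ is $\delta^{e_Z(x)}$ times a factor with a positive limit, where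
\[
e_Z(x)=\sum_{l=0}^{t-1}z_{u_l(x)} .
\]
If $e_Z(x)<e$ for some leaf $x\notin Z$, then $\Phi_X(W_Z)/\Phi_X(Q)\to\infty$ and this $Z$ is harmless. So assume that $e_Z(x)\ge e$ for all leaves $x\notin Z$.

\emph{Confined zeros: structure.} Call a node \emph{regular} if every node on the path from the root to it, both ends included, has $z$ equal to $m_l$, where $l$ is its level. The root is regular since $|Z|=m_0$. We claim that a regular node $u$ of level $l<t$ has one child with $z=m_{l+1}+1$, while its other $N-1$ children have $z=m_{l+1}$ and hence are regular.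

Suppose that a child $u'$ of $u$ had $z_{u'}\le m_{l+1}-1$. Then $l+1<t$, because $m_t=0$. A node of level $j<t$ with $z\le m_j$ has a child with $z\le m_{j+1}$, since otherwise its children would carry at least $N(m_{j+1}+1)>1+Nm_{j+1}=m_j$ elements of $Z$. Descending from $u'$ in this way we reach a leaf $x$ with $z_x\le m_t=0$, so $x\notin Z$. Along its path $z_{u_j(x)}\le m_j$ at every level, with strict inequality at level $l+1\le t-1$. So $e_Z(x)\le e-1$, contrary to the assumption. Therefore all $N$ children of $u$ have $z\ge m_{l+1}$; their values add up to $z_u=1+Nm_{l+1}$, and the claim follows. Let $b^*(u)$ be the last letter of the exceptional child.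

\emph{Confined zeros: constants.} Let $x=(a_1,\dots,a_t)$ be a regular leaf. Then $z_x=0$, $e_Z(x)=e$, and $a_{l+1}\ne b^*(u_l(x))$ for all $l$. The children $(u_l(x),b)$, $b\ne a_{l+1}$, carry $m_{l+1}$ zeros each, except for one extra zero at $b=b^*(u_l(x))$. By \eqref{eq:dist} and \eqref{eq:prodN},
\[
|W_Z(x)|=\delta^e\Bigl(C\prod_{l=0}^{t-1}\bigl|\zeta^{a_{l+1}}-\zeta^{b^*(u_l(x))}\bigr|+o(1)\Bigr).
\]
Compared with $|Q(x)|$, the distance $1$ to the center of each polygon has become the distance to a vertex. For a regular node $u$ of level $j$, let $\Sigma(u)$ be the sum of $\prod_{l=j}^{t-1}|\zeta^{a_{l+1}}-\zeta^{b^*(u_l(x))}|$ over the regular leaves $x$ in its subtree. Then $\Sigma(u)=1$ for $j=t$, and $\Sigma(u)=\sum_{a\ne b^*(u)}|\zeta^a-\zeta^{b^*(u)}|\,\Sigma((u,a))$ for $j<t$. Since $\sum_a|\zeta^a-\zeta^{b}|=N\kappa_N$ for every $b$, induction from the leaves gives $\Sigma(u)=(N\kappa_N)^{t-j}$. Discarding the leaves that are not regular, $\sum_x|W_Z(x)|\ge C\delta^e((N\kappa_N)^t+o(1))$.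

Hence $\liminf\Phi_X(W_Z)/\Phi_X(Q)\ge\kappa_N^{\,t}$ for each of the finitely many $Z$.
\end{proof}

The tree produces only special degrees $k$. To reach the others we add distant points, which raises $n$ and $k$ together and keeps $m$.

\begin{lemma}\label{lem:far}
For $1\le k\le n-1$, $\rho_\infty(n+1,k+1)\ge\rho_\infty(n,k)$.
\end{lemma}

\begin{proof}
Fix $X$ and $Q$, put $X'=X\cup\{\eta\}$ and let $\eta\to\infty$. For $x\in X$ we have $W_{X'}'(x)=W_X'(x)(x-\eta)$, and $W_{X'}'(\eta)=W_X(\eta)$. So for a fixed monic $P$ of degree $m$, $|\eta|\,\Phi_{X'}(P)\to\Phi_X(P)$: the terms at $x\in X$ converge, and the term at $\eta$ is $O(|\eta|^{1+m-n})=O(|\eta|^{-k})$, which tends to $0$ because $k\ge1$. This applies to $Q$ and to $W_Z$ with $Z\subset X$. If $\eta\in Z$, the factor $x-\eta$ cancels and the term at $\eta$ vanishes, so $|\eta|\,\Phi_{X'}(W_Z)=|\eta|\,\Phi_X(W_{Z\setminus\{\eta\}})\to\infty$. Thus the quotient for $(X',Q)$ tends to the quotient for $(X,Q)$.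
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
The first statement follows from Proposition~\ref{prop:tree} and Lemma~\ref{lem:infinity}. For the second take $N=4$ and $k_t=\frac23(4^t-1)$. Given $k\ge1$, let $t\ge0$ be maximal with $k_t\le k$. If $t\ge1$, Lemma~\ref{lem:far} applied $k-k_t$ times gives $\rho_k\ge\rho_\infty(4^t+k-k_t,k)\ge\kappa_4^{\,t}$; if $t=0$, then $\rho_k\ge1=\kappa_4^{\,t}$ because $M_k(L)\ge B_k(L)$. From $k<k_{t+1}$ we get $4^{t+1}>\frac32k+1\ge k$, so $t\ge\log_4k-1$ and
\[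
\rho_k\ge\kappa_4^{-1}\kappa_4^{\,\log_4k}=\kappa_4^{-1}k^{\log_4\kappa_4}=2(\sqrt2-1)k^\gamma .
\]
The upper bound is contained in Theorem~\ref{thm:upper}, whose proof in Section~\ref{sec:upper} does not use the present section.
\end{proof}

\section{Clusters with prescribed weights}\label{sec:clusters}

To beat $4/\pi$ with few omitted points, two scales suffice, but the symmetric arrangement is wasteful. We allow clusters at arbitrary centers, of different sizes and radii, each absorbing one zero or none. First we note that a larger $n$ only helps.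

\begin{lemma}\label{lem:double}
For $1\le k\le n-1$, $\rho(n+1,k)\ge\rho(n,k)$.
\end{lemma}

\begin{proof}
Let $L'=L\cup\{\lambda'\}$ and let $\lambda'\to\lambda_1$. Then $M_k(L')\ge M_k(L)$. Consider $S\subseteq L'$ with $|S|=k+1$. If $\lambda'\notin S$, then $M_k(S)\le B_k(L)$. If $\lambda'\in S$ and $\lambda_1\notin S$, then by \eqref{eq:explicit} $M_k(S)$ tends to the value for the subset of $L$ with $\lambda_1$ in place of $\lambda'$, which is at most $B_k(L)$. If both points are in $S$, the term of $\lambda'$ in \eqref{eq:explicit} contains the factor $|\lambda_1|/|\lambda_1-\lambda'|\to\infty$ while its other factors have positive limits, so $M_k(S)\to0$. Hence $\limsup B_k(L')\le B_k(L)$.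
\end{proof}

In the next lemma one zero, at $s$, is free to move among the clusters as in Example~\ref{ex:star}. The radii of the clusters are tuned so that cluster $i$ acts on this zero like a single point of prescribed weight $\alpha_i$. A cluster that absorbs a zero of its own multiplies its weight by $\kappa_{n_i}$ when the zeros are confined.

\begin{lemma}\label{lem:clusters}
Let $c_1,\dots,c_r\in\mathbb C$ be distinct, $r\ge2$, and let $\alpha_i>0$, $m_i\in\{0,1\}$, $n_i\ge2+m_i$. Put $g_i=1$ if $m_i=0$ and $g_i=\kappa_{n_i}$ if $m_i=1$. With $n=\sum n_i$, $m=1+\sum m_i$ and $k=n-1-m$, for every $s\in\mathbb C$,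
\[
\rho(n,k)\ \ge\ \frac{\min_h\sum_i\alpha_ig_i|c_i-c_h|}{\sum_i\alpha_i|c_i-s|}.
\]
\end{lemma}

For $c_i=\theta^i$, $r=3$, $n_i=3$, $m_i=1$, $\alpha_i=1$, $s=0$ the bound is $2\sqrt3\kappa_3/3=4/3$, the limit of the nine-point example.

\begin{proof}
Let $k_i=n_i-1-m_i$, $D_i=\prod_{l\ne i}|c_i-c_l|^{n_l}$ and $\Pi_i=\prod_{l\ne i}|c_i-c_l|^{m_l}$. For small $\tau>0$ define $\varepsilon_i>0$ by $\varepsilon_i^{k_i}=\tau\Pi_i/(D_i\alpha_i)$. The hypothesis $n_i\ge2+m_i$ says $k_i\ge1$; it makes this definition possible and gives $\varepsilon_i\to0$ as $\tau\to0$, the limit to which all $o(1)$ refer. Let $X$ be the union of the clusters $X_i=\{c_i+\varepsilon_i\xi:\xi^{n_i}=1\}$. For $x\in X_i$, \eqref{eq:prodN} gives $|W_X'(x)|=n_i\varepsilon_i^{n_i-1}D_i(1+o(1))$, and $\varepsilon_i^{n_i-1}=\varepsilon_i^{k_i}\varepsilon_i^{m_i}$ turns this into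
\begin{equation}\label{eq:weight}
\frac{\tau}{|W_X'(x)|}=\frac{\alpha_i}{n_i\,\varepsilon_i^{m_i}\,\Pi_i}\,(1+o(1)),\qquad x\in X_i .
\end{equation}

\emph{Free zeros.} For $Q(z)=(z-s)\prod_l(z-c_l)^{m_l}$, monic of degree $m$, we have $|Q|=\varepsilon_i^{m_i}\Pi_i(|c_i-s|+o(1))$ at each of the $n_i$ points of $X_i$. By \eqref{eq:weight}, $\tau\Phi_X(Q)\to\sum_i\alpha_i|c_i-s|$, which is positive since $r\ge2$.

\emph{Confined zeros.} Label the points of $X$ by pairs $(i,\xi)$; then there are finitely many sets $Z$ with $|Z|=m$, independently of $\tau$. Let $z_i=|Z\cap X_i|$.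

Suppose first that $z_i<m_i$ for some $i$, that is, $z_i=0$ and $m_i=1$. All zeros lie in other clusters, so $|W_Z|$ is bounded below on $X_i$ by a positive constant, and \eqref{eq:weight} gives $\tau\Phi_X(W_Z)\ge\mathrm{const}\cdot\varepsilon_i^{-1}\to\infty$.

Otherwise $z_i\ge m_i$ for all $i$. Since $\sum z_i=1+\sum m_i$, there is one $h$ with $z_h=m_h+1$, and $z_i=m_i$ for $i\ne h$. Let $i\ne h$. On $X_i$ the zeros outside $X_i$ contribute to $|W_Z|$ the factor $\prod_{l\ne i}|c_i-c_l|^{z_l}(1+o(1))=\Pi_i|c_i-c_h|(1+o(1))$. If $m_i=0$ there is no other factor, and by \eqref{eq:weight} the $n_i$ points of $X_i$ contribute $\alpha_i|c_i-c_h|(1+o(1))$ to $\tau\Phi_X(W_Z)$. If $m_i=1$, with zero $c_i+\varepsilon_i\xi_0$ in $X_i$, the remaining factors add up to $\sum_\xi\varepsilon_i|\xi-\xi_0|=\varepsilon_in_i\kappa_{n_i}$, and the contribution is $\alpha_i\kappa_{n_i}|c_i-c_h|(1+o(1))$. The contribution of $X_h$ is nonnegative, so $\liminf\tau\Phi_X(W_Z)\ge\sum_i\alpha_ig_i|c_i-c_h|$.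

Taking the minimum over $Z$ and applying Lemma~\ref{lem:infinity} completes the proof.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:star}]
Example~\ref{ex:star} gives $\rho(k+2,k)\le\sigma$. Conversely, let $F$ be given with points $\mu_1,\dots,\mu_r$, and let $s$ minimize $F$, which is continuous and tends to infinity with $|s|$. Lemma~\ref{lem:clusters} with $c_i=\mu_i$, the weights $\alpha_i$, $m_i=0$ and $n_i=2$ has $m=1$, so $n=k+2$, and it gives $\rho(k+2,k)\ge\min_jF(\mu_j)/F(s)$ for $k=2r-2$.
\end{proof}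

\begin{proof}[Proof of Theorem~\ref{thm:range}]
Both parts use three clusters at the vertices of an isosceles triangle. The weights are chosen so that the three values of $h$ give the same numerator, and $s=ix$ is chosen on the axis of symmetry where the derivative of the denominator in $x$ vanishes. The size of a cluster with $m_i=0$ does not enter the bound, so enlarging it by $u\ge0$ raises $n$ and $k$ together.

(i) Let $c_1=-1$, $c_2=1$, $c_3=\frac43i$, so $|c_1-c_3|=|c_2-c_3|=\frac53$. Let $(n_i)=(3,3,2+u)$, $(m_i)=(1,1,0)$, $\alpha_1=\alpha_2=\alpha=\frac{5\sqrt3}8$, $\alpha_3=1$. Then $n=8+u$, $m=3$, $k=4+u$, $g_1=g_2=\frac2{\sqrt3}$, $g_3=1$, and $\alpha g_1=\frac54$. The numerator is $2\cdot\frac54\cdot\frac53=\frac{25}6$ for $h=3$ and $\frac54\cdot2+\frac53=\frac{25}6$ for $h=1,2$. Take $x=4/\sqrt{59}<\frac43$. Since $4\alpha^2=\frac{75}{16}$ and $1+x^2=\frac{75}{59}$, we have $\sqrt{1+x^2}=2\alpha x$, and the denominator is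
\[
2\alpha\sqrt{1+x^2}+\tfrac43-x=(4\alpha^2-1)x+\tfrac43=\tfrac{\sqrt{59}}4+\tfrac43 .
\]
So $\rho(8+u,4+u)\ge\frac{50}{16+3\sqrt{59}}>1.28>\frac4\pi$, where we used $\sqrt{59}<7.6875$. This covers $n=k+4$, $k\ge4$, and Lemma~\ref{lem:double} extends it to $n\ge k+4$.

(ii) Let $c_1=-1$, $c_2=1$, $c_3=\frac{40}9i$, so $|c_1-c_3|=|c_2-c_3|=\frac{41}9$. Let $(n_i)=(2+u,2,6)$, $(m_i)=(0,0,1)$, $\alpha_1=\alpha_2=1$, and $\alpha_3=\alpha=\frac{64}{41\kappa_6}=\frac{192}{41}(2-\sqrt3)\in(1.2547,1.2548)$. Then $n=10+u$, $m=2$, $k=7+u$. The numerator is $2\cdot\frac{41}9=\frac{82}9$ for $h=3$ and $2+\alpha\kappa_6\frac{41}9=2+\frac{64}9=\frac{82}9$ for $h=1,2$. Take $x=\alpha/\sqrt{4-\alpha^2}$, which is less than $1<\frac{40}9$ because $\alpha^2<2$. Then $\sqrt{1+x^2}=2/\sqrt{4-\alpha^2}$, and the denominator is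
\[
2\sqrt{1+x^2}+\alpha\bigl(\tfrac{40}9-x\bigr)=\sqrt{4-\alpha^2}+\tfrac{40}9\alpha<1.5575+5.5769=7.1344 .
\]
The ratio exceeds $9.111/7.1344>1.277>4/\pi$. This covers $n=k+3$, $k\ge7$, and Lemma~\ref{lem:double} finishes the proof.
\end{proof}

\section{The upper bound: averaging over subsets}\label{sec:upper}

We must find one subset $S$ with $\Lambda(S)=1/M_k(S)$ not much larger than $1/M$, where $M=M_k(L)$. There is no evident rule for choosing $S$, so we bound a weighted average of $\Lambda(S)^2$ over the subsets of the extremal set $E$. The right weights are those in which the denominators of the Lagrange coefficients cancel and both sides become determinants.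

For a finite set $Y=\{y_1,y_2,\dots\}$ let $|V(Y)|=\prod_{i<l}|y_l-y_i|$, the modulus of the Vandermonde determinant $\det(y_j^{\,i})_{0\le i<|Y|,\,1\le j\le|Y|}$. Cancelling the factors common to numerator and denominator shows that for $|S|=k+1$ and $\lambda\in S$,
\begin{equation}\label{eq:ellV}
|\ell^S_\lambda(0)|=\frac{|V(T\cup\{0\})|}{|V(S)|},\qquad T=S\setminus\{\lambda\}.
\end{equation}
We recall two facts of linear algebra. The Cauchy--Binet formula gives, for a $p\times q$ matrix $Y$ with $p\le q$ and a diagonal matrix $D=\operatorname{diag}(w_1,\dots,w_q)$, the identity $\det(YDY^*)=\sum_{|J|=p}\prod_{j\in J}w_j\,|\det Y_J|^2$, where $Y_J$ consists of the columns indexed by $J$. And for linearly independent vectors $f_0,\dots,f_k$ of an inner product space, the squared distance from $f_0$ to the span of $f_1,\dots,f_k$ is the Gram determinant of $f_0,\dots,f_k$ divided by that of $f_1,\dots,f_k$.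

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Take $E$ and $w$ from Lemma~\ref{lem:weights} and let $n_0=|E|$, so $k+1\le n_0\le n'$. For $Y\subseteq E$ write $w(Y)=\prod_Yw_\lambda$ and $w[Y]=\sum_Yw_\lambda$. Below, $S$ and $T$ run over the subsets of $E$ with $k+1$ and $k$ points.

\emph{Step 1: $M$ as a quotient of determinants.} In the inner product $\langle f,g\rangle=\sum_Ew_\lambda f(\lambda)\overline{g(\lambda)}$ the monomials $1,z,\dots,z^k$ are independent, because $n_0\ge k+1$. By Cauchy--Binet, the Gram determinants of $1,z,\dots,z^k$ and of $z,\dots,z^k$ are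
\[
G=\sum_Sw(S)|V(S)|^2,\qquad H=\sum_Th(T),\qquad h(T)=w(T)|V(T\cup\{0\})|^2,
\]
where we used $|\det(\lambda^i)_{1\le i\le k,\,\lambda\in T}|=|V(T)|\prod_T|\lambda|=|V(T\cup\{0\})|$. The squared distance from $1$ to the span of $z,\dots,z^k$ is $\min_{p\in\pi_k}\langle p,p\rangle=M^2$ by Lemma~\ref{lem:weights}. Hence $H=G/M^2$.

\emph{Step 2: two estimates of the average.} Let $\Sigma=\sum_Sw(S)|V(S)|^2\Lambda(S)^2$, so that $\Sigma/G$ is a weighted average of $\Lambda(S)^2$. To use \eqref{eq:ellV} we pass from the sum $\Lambda(S)$ to a sum of squares by the Cauchy--Schwarz inequality, once with equal weights and once with the weights $w$. In both cases we reindex the pairs $(S,\lambda)$, $\lambda\in S$, as pairs $(T,\lambda)$, $\lambda\in E\setminus T$, with $w(S)=w(T)w_\lambda$ and $w[S]=w[T]+w_\lambda$. Let $\bar w=H^{-1}\sum_Th(T)w[T]$ be the average mass of $T$.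

From $\Lambda(S)^2\le(k+1)\sum_{\lambda\in S}|\ell_\lambda^S(0)|^2$ and $\sum_{\lambda\notin T}w_\lambda=1-w[T]$,
\begin{equation}\label{eq:a}
\Sigma\le(k+1)\sum_Th(T)\sum_{\lambda\notin T}w_\lambda=(k+1)(1-\bar w)H .
\end{equation}
From $\Lambda(S)^2\le w[S]\sum_{\lambda\in S}|\ell_\lambda^S(0)|^2/w_\lambda$ and $\sum_{\lambda\notin T}(w[T]+w_\lambda)=(n_0-k)w[T]+1-w[T]$,
\begin{equation}\label{eq:b}
\Sigma\le\sum_Th(T)\sum_{\lambda\notin T}\bigl(w[T]+w_\lambda\bigr)=\bigl(1+(n_0-k-1)\bar w\bigr)H .
\end{equation}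

\emph{Step 3: eliminating $\bar w$.} We have no information on $\bar w$, but \eqref{eq:a} improves and \eqref{eq:b} worsens as $\bar w$ grows. Multiply \eqref{eq:a} by $\frac{n_0-k-1}{n_0}$ and \eqref{eq:b} by $\frac{k+1}{n_0}$. These factors are nonnegative with sum $1$, and in the sum the terms with $\bar w$ cancel:
\[
\Sigma\le\frac{(k+1)(n_0-k-1)+(k+1)}{n_0}\,H=\frac{(k+1)(n_0-k)}{n_0}\cdot\frac{G}{M^2}.
\]
Some $S$ has $\Lambda(S)^2\le\Sigma/G$, that is, $M\le\sqrt{(k+1)(n_0-k)/n_0}\;M_k(S)$. The quantity $(k+1)(1-k/n_0)$ increases with $n_0$, and $n_0\le n'\le2k+1$. This proves the first two assertions.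

\emph{Special cases.} For $k=1$, $n\ge3$ we have $n'=3$ and the factor is $\sqrt{4/3}=2/\sqrt3$. Example~\ref{ex:roots} with $N=3$ gives $\rho(3,1)\ge\kappa_3=2/\sqrt3$, and Lemma~\ref{lem:double} extends this to all $n\ge3$. For $k=n-1$ we have $n'=n$ and the factor is $1$. The squared factor is at most $4/3$ for $k=1$, and equals $3/2$ for $(n,k)=(4,2)$ and $8/5$ for $(n,k)=(5,3)$; all three numbers are below $16/\pi^2\approx1.6211$.
\end{proof}

\begin{remark}
For the cube roots of unity and $k=1$ one can take $p^*=1$ and $w_\lambda=\frac13$; then $\bar w=\frac13$, and both \eqref{eq:a} and \eqref{eq:b} give the sharp factor $\frac43$. The proof also shows where real and complex points differ. If $L$ is real, taking real parts of the coefficients of $p^*$ does not increase $|p^*|$ on $L$, so $p^*$ may be chosen real. The vectors in the proof of Lemma~\ref{lem:weights} then lie in $\mathbb R^k$, Carath\'eodory's theorem gives $n_0=k+1$, and the factor in Step~3 is $1$, in agreement with the known equality $M_k(L)=B_k(L)$.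
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Ideal and Worst-case GMRES},
\texttt{http://www2.cs.cas.cz/semincm/lectures/2009-05-15-Tichy.pdf}
\end{thebibliography}
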